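# Three locally irregular parts suffice for every oriented graph

## 1. An energy on the states of an oriented graph

Take a finite oriented graph: a finite set $V$ of vertices with arcs, no loops, no multiple arcs, no pair of opposite arcs. Write $N^+(v)$ and $N^-(v)$ for the sets of out- and in-neighbors of $v$, and $d(v)=|N^+(v)|$ for its outdegree. Fix a set $U\subseteq V$. Give each $v\in U$ a finite nonempty list $S_v$ of possible states. Each state $g\in S_v$ has an allowance $s(g)>0$ and a weight $\mu_v(g)>0$. Each arc $vw$ with $v\in U$ charges its tail $v$ an amount that depends on the states at its ends: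

* $K_{vw}(g,g')\ge 0$ if $w\in U$, where $g\in S_v$ and $g'\in S_w$;
* $K_{vw}(g)\ge 0$ if $w\notin U$.

If state $g_v$ is chosen at each $v\in U$, we write $K_{vw}$ for $K_{vw}(g_v,g_w)$, or for $K_{vw}(g_v)$ when $w\notin U$. For positive numbers $y_v$ consider the energy
$$E=\sum_{v\in U}y_v\Big[\sum_{w\in N^+(v)}K_{vw}-s(g_v)\Big]. \tag{1}$$

The proof turns on the states that minimize $E$, for well chosen multipliers $y_v$. They serve the following question. We want to color the arcs of an oriented graph with three colors so that, inside each color, any two adjacent vertices have different outdegrees. A state of $v$ will say how many of its out-arcs get each color. A charge will measure the trouble that an out-neighbor makes for $v$, and the allowance is the trouble that $v$ can bear. A choice of states in which every vertex is charged less than its allowance will give the coloring. The lemma below produces such states.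

Put $M_v=\sum_{g\in S_v}\mu_v(g)s(g)$. For an arc $vw$ with $v,w\in U$ put
$$O_{vw}=\max_{g'\in S_w}\sum_{g\in S_v}\mu_v(g)K_{vw}(g,g'),\qquad \theta_{vw}=\max_{g\in S_v}\sum_{g'\in S_w}\mu_w(g')K_{vw}(g,g'),$$
and for $v\in U$, $w\notin U$ put $O_{vw}=\sum_{g\in S_v}\mu_v(g)K_{vw}(g)$. So $O_{vw}$ averages over the state of the tail, and $\theta_{vw}$ over the state of the head.

**Lemma 1 (minimization).** Suppose that for all $v\in U$
$$\sum_{w\in N^+(v)\cap U}(O_{vw}+\theta_{vw})+\sum_{w\in N^+(v)\setminus U}O_{vw}<M_v. \tag{2}$$
Then there are reals $y_v>0$ and states $g_v\in S_v$ $(v\in U)$ such that for all $v\in U$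
$$\sum_{w\in N^+(v)}K_{vw}+\sum_{u\in N^-(v)\cap U}\frac{y_u}{y_v}K_{uv}(g_u,g_v)<s(g_v). \tag{3}$$

Hypothesis (2) involves only the arcs leaving $v$. The conclusion controls what $v$ is charged by its out-arcs and also, in weighted form, the charges that its own state causes at its in-neighbors.

*Proof.*

**Step 1: choose the multipliers $y_v$ so that incoming charges are controlled by an outgoing quantity.** As $U$ is finite, there is $\varepsilon>0$ such that (2) still holds after adding $\varepsilon$ to its left side, for every $v$. Put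
$$T_v=\varepsilon+\sum_{w\in N^+(v)\cap U}\theta_{vw},$$
and let $P$ be the $U\times U$ matrix with $P_{vw}=\theta_{vw}/T_v$ if $vw$ is an arc and $P_{vw}=0$ otherwise. The row sum of $P$ at $v$ is $(T_v-\varepsilon)/T_v<1$, so all row sums are at most some $\rho<1$. For a vector $z\ge 0$ the sum of the entries of $P^Tz$ is $\sum_v z_v\sum_wP_{vw}\le\rho\sum_v z_v$. Hence $x=\sum_{n\ge0}(P^T)^n\mathbf 1$ converges, $x\ge\mathbf 1$, and $x=\mathbf 1+P^Tx$. Put $y_v=x_v/T_v>0$. Then $P_{uv}x_u=\theta_{uv}y_u$ on each arc $uv$ inside $U$, and so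
$$\sum_{u\in N^-(v)\cap U}y_u\theta_{uv}=x_v-1<x_v=y_vT_v. \tag{4}$$

**Step 2: minimize, and compare with changing one state.** Choose states $(g_v)$ that minimize $E$. Fix $v\in U$ and, for $g\in S_v$, let $o(g)$ be the sum of the out-charges of $v$ when its state is $g$ and the other states stay as chosen. Let
$$i(g)=\sum_{u\in N^-(v)\cap U}\frac{y_u}{y_v}K_{uv}(g_u,g).$$
The terms of $E$ that depend on the state $g$ of $v$ are $y_v(o(g)-s(g))$ and $\sum_u y_uK_{uv}(g_u,g)=y_v\,i(g)$. Hence $g_v$ minimizes $o+i-s$ over $S_v$.

**Step 3: the minimum is negative, because the $\mu_v$-average is.** By the definitions of $O$, $\theta$ and by (4),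
$$\sum_{g}\mu_v(g)\big(o(g)+i(g)-s(g)\big)\le\sum_{w\in N^+(v)}O_{vw}+\sum_{u\in N^-(v)\cap U}\frac{y_u}{y_v}\theta_{uv}-M_v\le\sum_{w\in N^+(v)}O_{vw}+T_v-M_v<0,$$
the last step being (2) with $\varepsilon$ added. So $o(g)+i(g)-s(g)<0$ for some $g$, hence also for the minimizing $g_v$. This is (3). $\square$

**Example (ordinary colorings).** Let all outdegrees be at most $D$, let $U=V$, let the states be $2D+1$ colors with $\mu=s=1$, and let $K_{vw}=1$ if $v,w$ have the same color and $0$ otherwise. Then $O=\theta=1$ and $M_v=2D+1$, so (2) reads $2d(v)<2D+1$, which is true. By (3) no arc joins two vertices of the same color. So every orientation with outdegrees at most $D$ is properly $(2D+1)$-colorable.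

**Example (why the multipliers are needed).** A sensible person would first take all $y_v=1$. Then the second sum in Step 3 becomes $\sum_{u\in N^-(v)\cap U}\theta_{uv}$. It has one term per in-arc, the indegree is unbounded, and (2) gives no bound on it. The failure is real. Take arcs $u_1w,\ u_2w,\ u_3w,\ wz$ and $U=\{u_1,u_2,u_3,w\}$. Each $u_i$ has one state, with $\mu=s=1$. The vertex $w$ has two states $\alpha,\beta$ with $\mu=s=1$. Let $wz$ charge $1$ in state $\alpha$ and $0$ in state $\beta$, and let each $u_iw$ charge $0$ if $w$ is in state $\alpha$ and $0.4$ if it is in state $\beta$. Hypothesis (2) is $0.4+0.4<1$ at $u_i$ and $1<2$ at $w$, so it holds. With all $y=1$, state $\alpha$ gives $E=0-3=-3$ and state $\beta$ gives $E=-1-3(0.6)=-2.8$. The minimum is at $\alpha$, where $w$ is charged $1$, which is not less than its allowance. If instead $y_w>1.2\,y_u$ for the common value $y_u$ of the $y_{u_i}$, then $-y_w-1.8y_u<-3y_u$, so the minimum is at $\beta$, and (3) holds: $0+3\cdot0.4\,y_u/y_w<1$ at $w$, and $0.4<1$ at each $u_i$.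

## 2. Locally irregular decompositions as outdegree vectors

**Definition.** An oriented graph is *locally irregular* if adjacent vertices have distinct outdegrees.

For example, the transitive tournament with arcs $ij$ for $1\le i<j\le n$ has outdegrees $n-1,n-2,\dots,0$, so it is locally irregular. A single arc is locally irregular (outdegrees $1$ and $0$). A directed cycle is not: all outdegrees are $1$.

**Definition.** A *decomposition* of an oriented graph $\vec G$ into $k$ locally irregular oriented graphs is a coloring of its arcs with $k$ colors such that, for each color, the arcs of that color form a locally irregular oriented graph, where outdegrees are counted within that color only. The least possible $k$ is $\chi_{irr}(\vec G)$.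

It exists, because one may give every arc its own color. For the directed triangle three colors, one per arc, work; Section 3 shows that two do not.

The survey talk "The 1-2-3 Conjecture - 10 years after" (http://jbensmai.fr/datas/talks/123-conj-survey.pdf) states the conjecture, under the names Bensmail and Renault and the year 2014, that $\chi_{irr}(\vec G)\le3$ for every oriented graph $\vec G$. The conjecture is true.

**Theorem 1.** Every oriented graph decomposes into at most three locally irregular oriented graphs. Moreover, this can be done so that the arcs leaving any vertex use at most two of the three colors.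

**Theorem 2.** (a) For every $D\ge1$, every regular tournament on $2D+1$ vertices has $\chi_{irr}=3$. (b) In Theorem 1, "at most two colors per vertex" cannot be replaced by "one color per vertex". (c) Theorem 1 holds for infinite oriented graphs with all outdegrees finite.

Here a *regular tournament* on $2D+1$ vertices has exactly one arc between any two vertices and all outdegrees equal. As there are $D(2D+1)$ arcs, each outdegree is $D$. The vertices $0,\dots,2D$ with arcs from $i$ to $i+1,\dots,i+D$ modulo $2D+1$ give an example.

From now on the colors are $1,2,3$ and $e_1,e_2,e_3$ are the unit vectors of $\mathbb Z^3$.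

**Reformulation.** It suffices to find vectors $f(v)\in\mathbb Z_{\ge0}^3$ with $f_1(v)+f_2(v)+f_3(v)=d(v)$ and, for each $v$, a coloring of its out-arcs with exactly $f_c(v)$ arcs of each color $c$, such that
$$f_c(w)\ne f_c(v)\qquad\text{for every arc } vw \text{ of color } c. \tag{5}$$
Indeed $f_c(v)$ is then the outdegree of $v$ in color $c$, and (5) is local irregularity. Once $f$ is fixed, the tasks at different vertices are independent, since the task at $v$ concerns only the out-arcs of $v$. An arc $vw$ with $d(w)=0$ is never a problem: $f(w)=0$, while $f_c(v)\ge1$ if $vw$ has color $c$.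

## 3. Tournaments and outdegree one by hand

**Lower bounds.** In any decomposition let $f(v)$ be the vector of outdegrees of $v$ in the color classes. Adjacent vertices have different vectors: if $f(u)=f(v)$, the arc between them, of color $c$ say, joins two vertices with equal outdegree in color $c$. In a regular tournament on $2D+1$ vertices all vertices are pairwise adjacent with outdegree $D$, so $2D+1$ different vectors are needed. Two colors allow only the $D+1<2D+1$ vectors $(i,D-i)$, and one color allows only one. So $\chi_{irr}\ge3$ for every regular tournament with $D\ge 1$.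

**The tournament on five vertices.** Take the arcs $i\to i+1,\ i\to i+2$ modulo $5$, and put
$$f(0)=2e_1,\quad f(1)=2e_2,\quad f(2)=2e_3,\quad f(3)=e_1+e_2,\quad f(4)=e_1+e_3 .$$
Vertices $0,1,2$ color both out-arcs with $1,2,3$ respectively; no other vertex has entry $2$ in that color, so (5) holds. Vertex $3$ has out-neighbors $4$ and $0$. Since $f_1(4)=1$, color $34$ with $2$ (and $f_2(4)=0$) and $30$ with $1$ (and $f_1(0)=2$). Vertex $4$ has out-neighbors $0,1$ with no entry equal to $1$, so color $40$ with $1$ and $41$ with $3$. Thus three colors suffice here. Vertex $3$ had one out-neighbor that agrees with it in one color and avoided it by using its other color on that arc.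

**Outdegrees at most one.** Here $f(v)=e_\gamma$ when $d(v)=1$, and (5) asks only that the color of $v$ differ from that of its out-neighbor. Each directed cycle has length at least $3$ and can be colored with three colors so that consecutive vertices differ. The other vertices are then colored one by one, each after its out-neighbor.

## 4. One color per vertex, and the slack of two-colored vertices

The first approach to try is to let each vertex use one color: $f(v)=d(v)e_c$. Then (5) asks that adjacent vertices of equal positive outdegree get different colors. This breaks exactly at graphs such as the regular tournaments on $2D+1\ge5$ vertices.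

*Proof of Theorem 2(b).* Suppose that, in a decomposition of such a tournament into three parts, each vertex used only one color on its out-arcs. Then $f(v)\in\{De_1,De_2,De_3\}$ for all $v$, so two of the at least five vertices, which are adjacent, have the same vector. By Section 3 this is impossible. $\square$

So some vertices must use two colors, and this brings slack. Suppose $f(v)=ae_c+be_{c'}$. If no out-neighbor agrees with $v$ in both colors, at most $b$ of them have $f_c(w)=a$, and at most $a$ of them have $f_{c'}(w)=b$, then $v$ can color its out-arcs: it gives color $c'$ to the arcs to the first group, color $c$ to the arcs to the second, and completes to the right numbers. Hence a conflict is not fatal, it only costs something, and Lemma 1 counts such costs. If $s$ is the allowance, charge $s$ for agreement in both colors, $s/(b+1)$ for agreement in $c$ only, $s/(a+1)$ for agreement in $c'$ only. Total charge less than $s$ gives the three conditions.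

There are three stages in the construction of $f$: first the set $W=\{d\ge3\}$, then $V_2=\{d=2\}$, then $V_1=\{d=1\}$. Here are the forms that $f$ will take.

**Definition.** Call $f$ *admissible* at a vertex $v$ with $d(v)=k$ if $f(v)$ has one of these forms, where $c\ne c'$:

* $k=0$: $f(v)=0$; $\quad k=1$: $f(v)=e_c$;
* $k=2$: $f(v)=2e_c$ (type $A_c$) or $f(v)=e_c+e_{c'}$ (type $B$ on $c,c'$);
* $k\ge3$: $f(v)=ke_c$, or $f(v)=(k-1)e_c+e_{c'}$, or $f(v)=ae_c+be_{c'}$ with $a\ge b\ge2$, $a+b=k$.

We say that $v$ *is satisfied* if its out-arcs can be colored with exactly $f_c(v)$ arcs of each color $c$ so that (5) holds for them. Theorem 1 follows from the next two propositions.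

**Proposition 3.** If $f$ is given and admissible on $W$, it extends to an admissible $f$ on $V$ such that every vertex outside $W$ is satisfied.

**Proposition 4.** There is an admissible $f$ on $W$ such that, for every admissible extension of $f$ to $V$, every vertex of $W$ is satisfied.

*Theorem 1 from Propositions 3 and 4.* Take $f$ on $W$ from Proposition 4 and extend it by Proposition 3. All vertices are satisfied, and the Reformulation gives the decomposition. An admissible vector has at most two nonzero entries, so at most two colors leave any vertex. $\blacksquare$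

## 5. Outdegrees two and one (Proposition 3)

This is the short stage and shows Lemma 1 at work. For $W=\emptyset$ it already proves Theorem 1 for graphs with all outdegrees at most $2$.

**Step 1: set up Lemma 1 on $U=V_2$.** The states are $A_1,A_2,A_3$ with $s=1$, $\mu=2$, and the three states of type $B$ with $s=1$, $\mu=1$. So $M_v=3\cdot2+3\cdot1=9$. On $W$ the vector $f$ is already fixed. The charges on an arc $vw$, $v\in V_2$, are as follows.

* $v$ in state $A_c$: $K=1$ if $d(w)\ge2$ and $f_c(w)=2$, otherwise $K=0$.
* $v$ in state $B$ on $c,c'$: if $d(w)\ge2$, then $K=1$ if $f_c(w)=f_{c'}(w)=1$, $K=\frac12$ if exactly one of these entries is $1$, $K=0$ otherwise. If $d(w)=1$, then $K=1$. If $d(w)=0$, then $K=0$.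

**Step 2: check hypothesis (2).** We show that each of the two out-arcs contributes at most $4$; then the left side of (2) is at most $8<9$.

* $w\in V_2$. If $w$ is in state $A_e$, the only state of $v$ that is charged is $A_e$, with total $\mu K=2$. If $w$ is in state $B$, the same state $B$ at $v$ is charged $1$ and each of the two other states $B$ shares one color and is charged $\frac12$, total $2$. So $O=2$. The same count with the roles exchanged gives $\theta=2$: state $A_c$ of $v$ is charged only by $A_c$ at $w$, of weight $2$, and a state $B$ gets $1+\frac12+\frac12$. The contribution is $4$.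
* $w\in W$, $f(w)=ke_c$: no entry is $1$ or $2$, contribution $0$.
* $w\in W$, $f(w)=(k-1)e_c+e_{c'}$: if $k-1=2$, state $A_c$ gives $2$; the entry $1$ is charged by the two states $B$ containing $c'$, giving $\frac12+\frac12$. (If $k-1\ge 3$ the first part is absent.) At most $3$.
* $w\in W$, $f(w)=ae_c+be_{c'}$ with $a,b\ge2$: at most two entries equal $2$, each giving $2$. At most $4$.
* $d(w)=1$: the three states $B$ give $3$. $\;d(w)=0$: $0$.

**Step 3: read off the colorings on $V_2$.** Take states from Lemma 1. By (3) the out-charges of each $v\in V_2$ sum to less than $1$. If $v$ is of type $A_c$, no out-neighbor with $d\ge2$ has $f_c=2$, and one with $d\le1$ has $f_c\le1$. Color both out-arcs with $c$. If $v$ is of type $B$ on $c,c'$, then no out-neighbor has outdegree $1$, none has $f_c=f_{c'}=1$, and at most one has exactly one of these entries equal to $1$. Give the arc to that one (if it exists) the color among $c,c'$ in which its entry is not $1$, and the other arc the remaining color. Then (5) holds. This works whatever $f$ is on $V_1$.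

**Step 4: color $V_1$.** Let $v\in V_1$ have out-neighbor $w$. We need $f(v)=e_\gamma$ with $f_\gamma(w)\ne1$. If $w\notin V_1$, the forbidden colors are already determined: none if $d(w)=0$, if $w$ is of type $A$, or if $w\in W$ has no entry $1$; two if $w$ is of type $B$; one if $f(w)=(k-1)e_c+e_{c'}$. If $w\in V_1$, only the color of $w$ is forbidden. In every case at most two colors are forbidden. The arcs inside $V_1$ form a graph with outdegrees at most $1$. Its directed cycles are vertex-disjoint and of length at least $3$; color each with three colors so that consecutive vertices differ. (A vertex on such a cycle has its only out-neighbor on the cycle, so there is no other constraint.) Then treat the remaining vertices of $V_1$ in an order in which the out-neighbor, if it is in $V_1$, comes first. Proposition 3 is proved. $\square$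

## 6. States, allowances and weights for outdegree at least three

It remains to prove Proposition 4, by Lemma 1 with $U=W$.

**Definition.** A vertex of outdegree $k\ge3$ has the following states, each with a *profile* $\pi\in\mathbb Z^3_{\ge0}$ and an allowance $s$:

* $P^0_c$: profile $ke_c$, $s=1$ (three states);
* $P^1_c$: profile $(k-1)e_c$, $s=2$ (three states); one arc will later get a color $\lambda\ne c$;
* *pairs*, for $k\ge4$: profile $ae_c+be_{c'}$ with $c\ne c'$, $a\ge b\ge2$, $a+b=k$, and $s=s_{k,b}$. We call this a pair $(a,b)$. For each $b<k/2$ there are $6$ of them, for $b=k/2$ there are $3$.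

For instance, outdegree $3$ has no pairs, outdegree $4$ has the three pairs $(2,2)$, outdegree $5$ the six pairs $(3,2)$, outdegree $6$ six pairs $(4,2)$ and three pairs $(3,3)$. All nonzero profile entries are at least $2$.

Why so many states? Suppose only $P^0$ and $P^1$ were used at outdegree $k$, and a conflict between equal states costs $1$. With weights $\mu^0,\mu^1$ we would have $M=3\mu^0+6\mu^1\le9\max(\mu^0,\mu^1)$, while $k$ arcs to vertices of the same outdegree contribute $2k\max(\mu^0,\mu^1)$ to (2). For $k\ge5$ this exceeds $M$. Pairs add to $M$, but at equal outdegrees they do not interact with $P^0$, $P^1$ or with pairs of different $b$, so they do not raise the maxima $O$, $\theta$ in the same way.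

**Weights.** Let
$$\omega_b=\Big(1+\tfrac1{b+1}+\tfrac1{b+2}\Big)^{-1}=\frac{(b+1)(b+2)}{b^2+5b+5},\qquad \epsilon_b=\Big(1+\tfrac2{b+1}\Big)^{-1}=\frac{b+1}{b+3}.$$
Both increase with $b$, both are less than $1$, and $\epsilon_b<\omega_b$. Let $\omega_{k,b}=\omega_b$ if $b<k/2$ and $\omega_{k,b}=\epsilon_b$ if $b=k/2$. The weight of a pair is $\mu=\omega_{k,b}/s_{k,b}$, where
$$s_{4,2}=\tfrac32,\quad s_{5,2}=2,\quad s_{6,3}=2,\qquad s_{k,b}=\tfrac56(b+1)\ \text{ in all other cases}$$
(in particular $s_{6,2}=\frac52$). The weights $\mu_k(P^0),\mu_k(P^1)$ at outdegree $k$ are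
$$\mu_3(P^0)=1.05,\quad\mu_3(P^1)=1;\qquad \mu_4(P^0)=\mu_4(P^1)=0.9;\qquad \mu_k(P^0)=\mu_k(P^1)=0.75\ (k\ge5).$$

The numbers $\omega_{k,b}$ will make a pair's total interaction with its own outdegree at most $1$. With charges proportional to $s$ as in Section 4, the products $\mu s=\omega_{k,b}$ do not depend on $s$, so $s_{k,b}$ affects $\theta$ but not $M$ or $O$: it can be tuned.

**The totals $M_k$.** Let $M_k=\sum\mu s$ over the states at outdegree $k$, and $r_k=M_k/k$. We need lower bounds for $r_k$. The values of $\omega,\epsilon$ are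
$$\omega_2=\tfrac{12}{19},\ \omega_3=\tfrac{20}{29},\ \omega_4=\tfrac{30}{41},\ \omega_5=\tfrac{42}{55},\ \omega_6=\tfrac{56}{71};\qquad \epsilon_2=\tfrac35,\ \epsilon_3=\tfrac23,\ \epsilon_4=\tfrac57,\ \epsilon_5=\tfrac34,\ \epsilon_6=\tfrac79 .$$
Then $M_3=3(1.05)+3(2)=9.15$, so $r_3=3.05$. Also $M_4=3(0.9)+3(1.8)+3\epsilon_2=8.1+1.8=9.9$, so $r_4=2.475$. For $k\ge5$ the states $P^0,P^1$ give $3(0.75)+6(0.75)=6.75$, and
$$M_k=6.75+6\sum_{2\le b<k/2}\omega_b+[k\text{ even}]\,3\epsilon_{k/2}.$$
Here $[\cdot]$ is $1$ if the condition holds and $0$ otherwise. So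
$$M_5=6.75+6\omega_2=10.539\ldots,\quad M_6=M_5+3\epsilon_3=12.539\ldots,\quad M_7=M_5+6\omega_3=14.677\ldots,$$
$$M_8=M_7+3\epsilon_4=16.820\ldots,\quad M_9=M_7+6\omega_4=19.067\ldots,\quad M_{10}=M_9+3\epsilon_5=21.317\ldots,$$
$$M_{11}=M_9+6\omega_5=23.649\ldots,\quad M_{12}=M_{11}+3\epsilon_6=25.982\ldots$$
The last four exceed $2.118k$. For $n\ge6$ we have $M_{2n+1}-M_{2n-1}=6\omega_n\ge6\omega_6>4.7$ and $M_{2n+2}-M_{2n}=6\omega_n+3(\epsilon_{n+1}-\epsilon_n)>4.7$, and $4.7>2\cdot2.118$. By induction $M_k>2.118k$ for all $k\ge9$. Altogether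
$$r_3=3.05,\ \ r_4=2.475,\ \ r_5>2.107,\ \ r_6>2.089,\ \ r_7>2.096,\ \ r_8>2.102,\ \ r_k>2.118\ (k\ge9). \tag{6}$$

## 7. Charges for outdegree at least three

Let $v\in W$, $d(v)=k$, with state $g$, and let $vw$ be an arc.

*If $w\in W$ has state $g'$ with profile $\pi'$:*

* $g=P^0_c$: $K=1$ if $\pi'_c=k$, otherwise $0$.
* $g=P^1_c$: $K=1$ if $\pi'_c=k-1$; then $w$ is called a *hit*. $K=2/k$ if $g'=P^1_c$ and $d(w)<k$; then $w$ is called *unsafe*. Otherwise $K=0$. (An unsafe $w$ has $\pi'_c=d(w)-1<k-1$, so it is not a hit.)
* $g$ the pair $ae_c+be_{c'}$: $K=s$ if $\pi'_c=a$ and $\pi'_{c'}=b$; $K=s/(b+1)$ if only $\pi'_c=a$; $K=s/(a+1)$ if only $\pi'_{c'}=b$; otherwise $0$.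

*If $d(w)=0$:* $K=0$.

*If $d(w)\in\{1,2\}$:* for $P^0$, $K=0$. For $P^1$, $K=1$ if $k=3$ and $d(w)=2$, otherwise $K=2/k$. For a pair, $K=s/(k-1)$ if $d(w)=2$ and the pair has an entry $2$, otherwise $K=0$.

The pair charges are those of Section 4. For $P^1$ the allowance $2$ permits one hit, and forbids that all $k$ out-neighbors be charged $2/k$. So some out-neighbor will be harmless, and the odd arc can be sent to it. Section 9 makes this exact.

## 8. The budget inequality for outdegree at least three

States and charges depend only on outdegrees, so $O_{vw}$ and $\theta_{vw}$ depend only on $k=d(v)$ and $m=d(w)$. Write $O(k,m)$, $\theta(k,m)$. We shall prove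
$$O(k,m)+\theta(k,m)<r_k\quad(k,m\ge3),\qquad O(k,m)<r_k\quad(k\ge3,\ m\le2). \tag{7}$$
Since $v$ has exactly $k$ out-arcs and $M_k=kr_k$, (7) gives hypothesis (2) for $U=W$.

### 8.1 Heads of outdegree at most two

For $m=0$, $O=0$. For $m=1$ only the three states $P^1$ are charged, and $O=3\mu_k(P^1)\frac2k=\frac6k\mu_k(P^1)$. This is $2,\ 1.35,\ 0.9,\ 0.75$ for $k=3,4,5,6$, and $\frac{4.5}k<0.65$ for $k\ge7$; all are less than $r_k$.

For $m=2$ the pairs with an entry $2$ are charged too, each with $\mu\cdot\frac s{k-1}=\frac{\omega_{k,2}}{k-1}$. There are three of them for $k=4$ and six for $k\ge5$.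

* $k=3$: $O=3\cdot1\cdot1=3<3.05$.
* $k=4$: $O=1.35+\frac{3\epsilon_2}3=1.95<2.475$.
* $k=5$: $O=0.9+\frac{6\omega_2}4<1.85$.
* $k=6$: $O=0.75+\frac{6\omega_2}5<1.51$.
* $k\ge7$: $O=\frac{4.5}k+\frac{6\omega_2}{k-1}<1.28$.

All are less than $r_k$.

### 8.2 Heads of the same outdegree, $m=k$

States of different kinds do not interact: the entries of $P^0$, $P^1$ and pairs are $k$, $k-1$ and at most $k-2$; pairs of outdegree $k$ with different $b$ have no common entry (an entry $x$ determines the other, $k-x$); and "unsafe" requires $m<k$. So $P^0_c$ interacts only with $P^0_c$ and $P^1_c$ only with $P^1_c$, and they contribute $\mu_k(P^0)$, $\mu_k(P^1)$ to both $O$ and $\theta$.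

Consider a pair $ae_c+be_{c'}$ with $a>b$, and let $c''$ be the third color. It interacts with itself (charge $s$) and with the two pairs $ae_c+be_{c''}$ and $ae_{c''}+be_{c'}$ that share exactly one entry at one color (charges $s/(b+1)$ and $s/(a+1)$). The other three pairs $(a,b)$ share nothing, since $a\ne b$. As all these pairs have weight $\omega_b/s$, both for $O$ and for $\theta$ we get
$$\omega_b\Big(1+\frac1{b+1}+\frac1{a+1}\Big)\le1,\qquad\text{because } a\ge b+1 .$$
A pair with $a=b$ interacts with itself and with the two others, in one color each, which gives $\epsilon_b\big(1+\frac2{b+1}\big)=1$. Hence $O+\theta\le2.1<r_3$ for $k=3$, and $O+\theta\le2<r_k$ for $k\ge4$.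

### 8.3 Formulas for $m\ne k$

If $\pi'_c=a$ and $\pi'_{c'}=b$ with $c\ne c'$, $a,b\ge2$, then $\pi'$ is the profile of a pair of outdegree $a+b$. So for $m\ne k$ a pair of outdegree $k=a+b$ is matched in at most one color, and costs add up entry by entry. For $x\ge2$ put
$$q_k(k)=T_k(k)=\mu_k(P^0),\qquad q_k(k-1)=T_k(k-1)=\mu_k(P^1),$$
$$q_k(x)=\frac{2\omega_{k,j}}{k-x+1},\qquad T_k(x)=\frac{2\omega_{k,j}}{s_{k,j}}\qquad(2\le x\le k-2,\ j=\min(x,k-x)),$$
and $q_k(x)=T_k(x)=0$ for $x>k$; also $q_k(0)=0$.

For $2\le x\le k-2$ there are exactly two pairs of outdegree $k$ with entry $x$ at a given color: the other entry $k-x$ sits at one of the other two colors. Each has weight $\omega_{k,j}/s_{k,j}$ and is charged $s_{k,j}/(k-x+1)$ for agreement in the entry $x$ alone. Thus $T_k(x)$ is the total weight of the states of outdegree $k$ with entry $x$ at a fixed color, and $q_k(x)$ is the total weighted charge (apart from "unsafe") that an entry $x$ at a fixed color causes to states of outdegree $k$. Hence, for $m\ne k$,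
$$O(k,m)=\max_{g'}\Big(\sum_cq_k(\pi'_c)+[\,g'\text{ is a }P^1,\ m<k\,]\,\tfrac2k\mu_k(P^1)\Big), \tag{8}$$
the maximum being over states $g'$ of outdegree $m$, and $\theta(k,m)$ is the maximum over states of outdegree $k$ of
$$P^0:\ T_m(k);\qquad P^1:\ T_m(k-1)+[m<k]\,\tfrac2k\mu_m(P^1);\qquad \text{pair }(a,b):\ \tfrac s{b+1}T_m(a)+\tfrac s{a+1}T_m(b). \tag{9}$$

### 8.4 Values of $T$ and $q$

Values of $T$:

* $T_3(3)=1.05$, $T_3(2)=1$; $\ T_4(4)=T_4(3)=0.9$, $T_4(2)=2\epsilon_2/\frac32=0.8$.
* $T_5(5)=T_5(4)=0.75$, $T_5(3)=T_5(2)=\omega_2=\frac{12}{19}<0.632$.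
* $T_6(6)=T_6(5)=0.75$, $T_6(4)=T_6(2)=2\omega_2/\frac52<0.506$, $T_6(3)=\epsilon_3=\frac23$.
* $m\ge7$: $T_m(m)=T_m(m-1)=0.75$. For $2\le x\le m-2$ and $j=\min(x,m-x)$, since $s_{m,j}=\frac56(j+1)$ and $\epsilon_j<\omega_j$,
$$T_m(x)\le t_j:=\frac{12}5\cdot\frac{\omega_j}{j+1}=\frac{12}5\cdot\frac{j+2}{j^2+5j+5},$$
with equality if $x\ne m/2$. With $u=j+2$ we have $j^2+5j+5=u^2+u-1$, so $\frac{j+2}{j^2+5j+5}=\big(u+1-\frac1u\big)^{-1}$ decreases as $j$ grows, and so does $t_j$. Numerically $t_2<0.506$, $t_3<0.414$, $t_4<0.352$.

Values of $q$: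

* $q_3(3)=1.05$, $q_3(2)=1$; $\ q_4(4)=q_4(3)=0.9$, $q_4(2)=\frac{2\epsilon_2}3=0.4$.
* $q_5(5)=q_5(4)=0.75$, $q_5(3)=\frac{2\omega_2}3<0.422$, $q_5(2)=\frac{2\omega_2}4<0.316$.
* $q_6(6)=q_6(5)=0.75$, $q_6(4)=\frac{2\omega_2}3<0.422$, $q_6(3)=\frac{2\epsilon_3}4=\frac13$, $q_6(2)=\frac{2\omega_2}5<0.253$.
* $k\ge7$: $q_k(k)=q_k(k-1)=0.75$; $q_k(k-2)=\frac{2\omega_2}3=\frac8{19}<0.422$; $q_k(x)\le\frac{10}{29}<0.345$ for $2\le x\le k-3$; and $q_k(2)\le\frac4{19}<0.211$.

The last line needs an argument. If $k/2\le x\le k-3$, put $b=k-x\ge3$. Then $q_k(x)\le\frac{2\omega_b}{b+1}=\frac{2(b+2)}{b^2+5b+5}$, which decreases in $b$ and equals $\frac{10}{29}$ at $b=3$. If $x<k/2$, then $q_k(x)=\frac{2\omega_x}{k-x+1}$. For $x=2$ this is at most $\frac{2\omega_2}6=\frac4{19}$; for $x=3$ at most $\frac{2\omega_3}5<0.276$. For $x\ge4$ we use $k\ge2x+1$: $q_k(x)\le\frac{2\omega_x}{x+2}=\frac{2(x+1)}{x^2+5x+5}$. With $z=x+1$ the denominator is $z^2+3z+1$, so this is $2\big(z+3+\frac1z\big)^{-1}$, which decreases, and it is at most its value $\frac{10}{41}$ at $x=4$.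

### 8.5 Tail of outdegree three to six

In the lists below the numbers inside a maximum for $O$ refer to the head's states of outdegree $m$, in the order $P^0$, $P^1$, pairs, by (8); those inside a maximum for $\theta$ refer to the tail's states of outdegree $k$, in the same order, by (9). Decimals are the upper bounds just given.

**Case $k=3$** ($r_3=3.05$). Here $m>3$ and there are no tail pairs, so $\theta=\max(T_m(3),T_m(2))$.

* $m=4$: head entries $4$; $3$; $2,2$. $O=\max(0,\,1.05,\,2)=2$, $\theta=\max(0.9,\,0.8)=0.9$; sum $2.9$.
* $m=5$: head entries $5$; $4$; $3,2$. $O=2.05$, $\theta<0.632$; sum $<2.69$.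
* $m=6$: $P^0,P^1$ give $0$, $(4,2)$ gives $1$, $(3,3)$ gives $2.1$. $O=2.1$, $\theta=\max(\frac23,\,0.506)=\frac23$; sum $<2.77$.
* $m\ge7$: $P^0,P^1$ give $0$, and a pair has at most one entry $\le3$, so $O\le1.05$; $\theta<0.506$ since $3\le m-2$; sum $<1.56$.

**Case $k=4$** ($r_4=2.475$). The tail pair $(2,2)$ has $s/3=\frac12$ and contributes $\frac12T_m(2)+\frac12T_m(2)=T_m(2)$ to $\theta$.

* $m=3$: $O=\max(0.9,\ 0.4+\frac24(0.9))=\max(0.9,\,0.85)=0.9$; $\theta=\max(0,\ 1.05+\frac24(1),\ 1)=1.55$; sum $2.45$.
* $m=5$: $O=\max(0,\ 0.9,\ 0.9+0.4)=1.3$; $\theta\le\max(0.75,\ 0.632,\ 0.632)=0.75$; sum $\le2.05$.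
* $m=6$: $P^0,P^1$ give $0$, $(4,2)$ gives $1.3$, $(3,3)$ gives $1.8$, so $O=1.8$; $\theta\le\max(0.506,\ \frac23,\ 0.506)=\frac23$; sum $<2.467$.
* $m\ge7$: $P^0,P^1$ give $0$, a pair gives at most $2(0.9)$, so $O\le1.8$; $\theta=\max(T_m(4),T_m(3),T_m(2))<0.506$ since $4\le m-2$; sum $<2.31$.

**Case $k=5$** ($r_5>2.107$). The tail pair $(3,2)$ has $s=2$ and contributes $\frac23T_m(3)+\frac12T_m(2)$.

* $m=3$: $O\le\max(0.422,\ 0.316+\frac25(0.75))=0.616$; $\theta=\max(0,\ 0+\frac25(1),\ 0.7+0.5)=1.2$; sum $\le1.816$.
* $m=4$: $O\le\max(0.75,\ 0.422+0.3,\ 2(0.316))=0.75$; $\theta=\max(0,\ 0.9+\frac25(0.9),\ \frac23(0.9)+\frac12(0.8))=1.26$; sum $\le2.01$.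
* $m=6$: with pairs $(4,2)$ and $(3,3)$, $O\le\max(0,\ 0.75,\ 0.75+0.316,\ 2(0.422))=1.066$; $\theta\le\max(0.75,\ 0.506,\ \frac23\cdot\frac23+\frac12(0.506))=0.75$ (the last entry is at most $0.698$); sum $\le1.816$.
* $m\ge7$: $P^0,P^1$ have entry at least $6$ and give $0$, so $O\le2(0.75)=1.5$. As $5\le m-2$, and $T_m(3)\le t_3$ because $m-3>3$, $\theta\le\max(0.506,\ 0.506,\ \frac23(0.414)+\frac12(0.506))\le0.529$; sum $\le2.029$.

**Case $k=6$** ($r_6>2.089$). The tail pair $(4,2)$ has $s=\frac52$ and contributes $\frac56T_m(4)+\frac12T_m(2)$; the tail pair $(3,3)$ has $s=2$ and contributes $\frac12T_m(3)+\frac12T_m(3)=T_m(3)$. In the maxima for $\theta$ the last two numbers refer to $(4,2)$ and $(3,3)$. Also $\frac2k\mu_k(P^1)=0.25$.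

* $m=3$: $O\le\max(\frac13,\ 0.253+0.25)=0.503$; $\theta=\max(0,\ \frac13,\ 0+0.5,\ 1.05)=1.05$; sum $\le1.553$.
* $m=4$: $O\le\max(0.422,\ \frac13+0.25,\ 2(0.253))<0.584$; $\theta=\max(0,\ \frac13(0.9),\ 0.75+0.4,\ 0.9)=1.15$; sum $<1.74$.
* $m=5$: $O\le\max(0.75,\ 0.422+0.25,\ \frac13+0.253)=0.75$; $\theta\le\max(0,\ 0.75+\frac13(0.75),\ \frac56(0.75)+\frac12(0.632),\ 0.632)=1$; sum $\le1.75$.
* $m=7$: with pairs $(5,2)$ and $(4,3)$, $O\le\max(0,\ 0.75,\ 0.75+0.253,\ 0.422+\frac13)=1.003$; as $T_7(4)=T_7(3)=t_3$, $\theta\le\max(0.75,\ 0.506,\ \frac56(0.414)+0.253,\ 0.414)=0.75$; sum $\le1.753$.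
* $m\ge8$: $P^0,P^1$ have entry at least $7$ and give $0$, so $O\le1.5$. As $6\le m-2$, $T_m(4)\le t_4$ and $T_m(3)\le t_3$, $\theta\le\max(0.506,\ 0.506,\ \frac56(0.352)+0.253,\ 0.414)<0.547$; sum $<2.047$.

### 8.6 Tail of outdegree at least seven

**Case $k\ge7$** ($r_k>2.096$). For tail pairs, $\frac s{b+1}=\frac56$, $\frac s{a+1}=\frac56\cdot\frac{b+1}{a+1}\le\frac56$, and $a\ge4$. So a tail pair contributes at most $\frac53$ times the largest $T_m$ involved. Also $\frac2k\mu_k(P^1)=\frac{1.5}k<0.215$.

* $m=3$: $O\le\max(0.345,\ 0.211+0.215)<0.43$. As $T_3(a)=0$, $\theta\le\max(0,\ \frac27,\ \frac56(1.05))=0.875$; sum $<1.31$.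
* $m=4$: head entries $4$; $3$; $2,2$, and $4\le k-3$. $O\le\max(0.345,\ 0.345+0.215,\ 2(0.211))=0.56$; $\theta\le\max(0,\ \frac27(0.9),\ \frac53(0.9))=1.5$; sum $\le2.06$.
* $5\le m\le k-2$: the head entries are $m\le k-2$; $m-1\le k-3$; at most $m-2\le k-4$. $O\le\max(0.422,\ 0.345+0.215,\ 2(0.345))=0.69$. All values of $T_m$ are at most $0.75$, and $T_m(k)=T_m(k-1)=0$, so $\theta\le\max(0,\ 0.215,\ \frac53(0.75))=1.25$; sum $\le1.94$.
* $m=k-1$: the head entries are $k-1$; $k-2$; at most $k-3$. $O\le\max(0.75,\ 0.422+0.215,\ 0.69)=0.75$; $\theta\le\max(0,\ 0.75+0.215,\ \frac53(0.75))=1.25$; sum $\le2$.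
* $m=k+1$: the head entries are $k+1$; $k$; and for pairs at most $k-1$, where an entry $k-1$ forces the other to be $2$. $O\le\max(0,\ 0.75,\ 0.75+0.211,\ 2(0.422))=0.961$. Tail pair entries are at most $k-2=m-3$, and $k-1=m-2$, so $\theta\le\max(0.75,\ 0.506,\ \frac53(0.506))<0.844$; sum $<1.81$.
* $m\ge k+2$, $m\notin\{2k-2,2k-1,2k\}$: the head states $P^0,P^1$ have entries greater than $k$ and give $0$. No head pair has both entries in $\{k-1,k\}$, since their sum would be $2k-2$, $2k-1$ or $2k$. So $O\le0.75+0.422=1.172$. As $k\le m-2$, $\theta\le\max(0.506,\ 0.506,\ \frac53(0.506))<0.844$; sum $<2.016$.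
* $m\in\{2k-2,2k-1,2k\}$: then $m\ge k+2$. Now $O\le1.5$, and the tail states $P^0,P^1$ contribute at most $0.506$ to $\theta$. For a tail pair $(a,b)$ we have $b\le a\le k-2$, so $m-a\ge k>a$ and $m-b\ge k>b$. Hence $T_m(a)=t_a$, $T_m(b)=t_b$, and the contribution is
$$\frac56t_a+\frac56\cdot\frac{b+1}{a+1}t_b=\frac{2\omega_a}{a+1}+\frac{2\omega_b}{a+1}=\frac{2(\omega_a+\omega_b)}{a+1}.$$
For $k=7$ this is $<0.569$ at $(4,3)$ and $<0.466$ at $(5,2)$, so the sum is $<2.069<r_7$. For $k=8$ it is $<0.586$ at $(4,4)$ and $<0.485$ at $(5,3)$ and $(6,2)$, so the sum is $<2.086<r_8$. For $k\ge9$ we have $a\ge5$. If $a=5$, then $b\le5$ and it is at most $\frac{4\omega_5}6<0.51$. If $a\ge6$, it is less than $\frac47$, as $\omega<1$. The sum is $<2.072<r_k$.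

This proves (7), so (2) holds for $U=W$. From now on $y_v$ and $g_v$ $(v\in W)$ are those given by Lemma 1; they satisfy (3).

## 9. From the minimizing states to colorings of out-arcs (Proposition 4)

Define $f(v)=ke_c$ for a state $P^0_c$ with $d(v)=k$; $f(v)=\pi$ for a pair; and $f(v)=(k-1)e_c+e_{\lambda(v)}$ for $P^1_c$, where $\lambda(v)\ne c$ is chosen below. This is admissible. For $w\in W$ and $x\ge2$, $f_c(w)=x$ holds exactly when $\pi_c(w)=x$, because the extra entry of a $P^1$ equals $1$ and sits where the profile is $0$. Let $f$ on $V_1\cup V_2$ be any admissible extension. We check each $v\in W$.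

**Step 1: $v$ in state $P^0_c$, $d(v)=k$.** By (3) the out-charges sum to less than $1$, so no $w\in W\cap N^+(v)$ has $\pi_c(w)=k$. If $d(w)\le2$, then $f_c(w)\le2<k$. Color all out-arcs with $c$.

**Step 2: $v$ a pair $ae_c+be_{c'}$.** By (3) the out-charges sum to less than $s$. Consider which out-neighbors agree with $v$ in a nonzero entry of $f(v)$. If $w\in W$, agreement was charged exactly as in Section 4. If $d(w)=2$, the entries of $f(w)$ are at most $2$ and those of $v$ at least $2$, so agreement can occur only at an entry $2$, with $w$ of type $A$, and in one color only. The other entry of $f(v)$ is then $k-2$, and the charge $s/(k-1)$ is exactly the charge for agreeing in that entry only. If $d(w)\le1$ there is no agreement.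

So no $w$ agrees with $v$ in both colors, as it would be charged $s$. Let $N_c$ and $N_{c'}$ be the numbers of out-neighbors with $f_c(w)=a$, respectively $f_{c'}(w)=b$. Then $N_c\frac s{b+1}<s$ and $N_{c'}\frac s{a+1}<s$, that is, $N_c\le b$ and $N_{c'}\le a$. Give color $c'$ to the arcs to the first set and color $c$ to the arcs to the second; the two sets are disjoint. Complete arbitrarily to $a$ arcs of color $c$ and $b$ arcs of color $c'$. Then (5) holds.

**Step 3: for $v$ in state $P^1_c$, find a special out-neighbor $w_v$ that can take the odd arc.** Let $d(v)=k$. By (3) the out-charges plus the weighted in-charges are less than $2$. Let $h$ be the number of hits among the out-neighbors; so $h\le1$. If $k=3$, let $j$ be the number of out-neighbors in $V_2$; each is charged $1$, so $h+j\le1$.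

If $h=1$, let $w_v$ be the hit. If $h=0$, there is an out-neighbor with charge $0$:

* if $k\ge4$, or $k=3$ and $j=0$, all $k$ charges lie in $\{0,2/k\}$ and sum to less than $2$, so not all equal $2/k$;
* if $k=3$ and $j=1$, the out-neighbor in $V_2$ is charged $1$, and the other two charges lie in $\{0,\frac23\}$ and sum to less than $1$, so one of them is $0$.

Let $w_v$ be an out-neighbor with charge $0$. Since heads of outdegree $1$ or $2$ have positive charge, $d(w_v)=0$ or $w_v\in W$.

**Step 4: choose the colors $\lambda(v)$ so that $f_{\lambda(v)}(w_v)\ne1$ for every $v$ in a state $P^1$.** Let $v$ be in state $P^1_c$.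

* If $d(w_v)=0$, or $w_v$ is a $P^0$ or a pair, the entries of $f(w_v)$ are $0$ or at least $2$, and any $\lambda(v)\ne c$ works.
* If $w_v$ is in state $P^1_e$ with $e\ne c$, then $h=0$, because a hit has profile entry $k-1\ge2$ at $c$. Put $\lambda(v)=e$; then $f_e(w_v)=d(w_v)-1\ge2$.
* If $w_v$ is in state $P^1_c$, it suffices that $\lambda(v)\ne\lambda(w_v)$, because then $\lambda(v)\notin\{c,\lambda(w_v)\}$ and $f_{\lambda(v)}(w_v)=0$. In this case call $v\to w_v$ a *pointer*.

If $h=1$, the head of a pointer satisfies $d(w_v)-1=k-1$, so $d(w_v)=k$. If $h=0$, the head is not unsafe, so $d(w_v)\ge k$, and it is not a hit, so $d(w_v)\ne k$; hence $d(w_v)>k$.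

The pointers form no directed cycle, and here we use the in-charges in (3). Outdegrees do not decrease along pointers, so on a cycle all outdegrees would be equal and each pointer would lead to a hit. Let $v$ be a vertex of the cycle with $y_v$ minimal and $u$ its predecessor on the cycle. The hit $w_v$ makes the out-charge of $v$ at least $1$. As $v$ is a hit for $u$, the weighted in-charge of $v$ is at least $\frac{y_u}{y_v}\cdot1\ge1$. The total is at least $2$, which contradicts (3).

Each vertex is the tail of at most one pointer. So we can choose the values $\lambda$ successively, the head of each pointer before its tail: the tail has two values different from $c$ to choose from, and at most one, $\lambda(w_v)$, is excluded.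

**Step 5: color the out-arcs of $v$ in state $P^1_c$.** Color $vw_v$ with $\lambda(v)$ and all other out-arcs with $c$. The arc $vw_v$ satisfies (5) because $f_{\lambda(v)}(v)=1\ne f_{\lambda(v)}(w_v)$. Any other $w\in W\cap N^+(v)$ is not a hit, so $f_c(w)\ne k-1$, as $k-1\ge2$. If $d(w)\le2$, then $f_c(w)\le2$, so $f_c(w)=k-1$ is possible only if $k=3$, $d(w)=2$ and $w$ is of type $A_c$.

In that exceptional case $j=1$ and $h=0$. Then color instead $vw$ with $\lambda(v)$, which satisfies (5) because $f_{\lambda(v)}(w)=0$, and color the other two out-arcs, including $vw_v$, with $c$. Their heads lie in $W$ and are not hits, or have outdegree at most $1$, so none has $f_c=2$, and (5) holds.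

All vertices of $W$ are satisfied for every admissible extension. This proves Proposition 4, and with it Theorem 1. $\blacksquare$

## 10. Regular tournaments and infinite graphs

*Proof of Theorem 2(a).* Section 3 gave $\chi_{irr}\ge3$ for every regular tournament on $2D+1\ge3$ vertices, and Theorem 1 gives $\chi_{irr}\le3$. Part (b) was proved in Section 4. $\square$

*Proof of Theorem 2(c).* Let $\vec G$ be infinite with all outdegrees finite and arc set $A$. By Tychonoff's theorem the set $\{1,2,3\}^{A}$ of all $3$-colorings of the arcs is compact in the product topology, so closed sets with the finite intersection property have a common point.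

**Step 1: one closed set per vertex.** For a vertex $v$ let $C_v$ be the set of colorings in which at most two colors leave $v$ and, for every arc $vw$, of color $c$ say, $v$ and $w$ have distinct outdegrees in color $c$. Membership in $C_v$ depends only on the colors of the arcs leaving $\{v\}\cup N^+(v)$, which are finitely many. So $C_v$ is closed.

**Step 2: finite intersections are nonempty.** Let $F$ be a finite set of vertices and $N^+(F)=\bigcup_{v\in F}N^+(v)$. The arcs leaving $F\cup N^+(F)$ form a finite oriented graph, in which every vertex of $F\cup N^+(F)$ has all its out-arcs from $\vec G$. Color it by Theorem 1 and extend the coloring arbitrarily to the other arcs of $\vec G$. For $v\in F$ and $w\in N^+(v)$ the outdegrees in each color are the same in the finite graph and in $\vec G$, so the coloring lies in $\bigcap_{v\in F}C_v$.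

**Step 3: compactness.** Hence $\bigcap_{v}C_v\ne\emptyset$. A coloring in this intersection decomposes $\vec G$ into at most three locally irregular oriented graphs, with at most two colors leaving each vertex. $\blacksquare$
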